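\title{Intersecting families of signed sets: a fractional bound and the extremal families}

\begin{abstract}
A signed set on a finite set $F$ is a function from $F$ to $\{1,\dots,k\}$, regarded as a set of ordered pairs. Given a finite family $\mathcal F$ of finite sets, we ask how large an intersecting family of signed sets with domains in $\mathcal F$ can be. We prove that for $k\ge2$ no such family is larger than the largest star, and that for $k\ge3$ only stars are extremal. The main tool is a bound that holds on all domains at once: every intersecting family is dominated, domain by domain, by one convex combination of stars, whose coefficients are read off from the Fourier expansion of a unimodular function on $\mathbb Z_k^X$. We also describe all extremal families for every $k\ge2$ and arbitrary positive weights on the domains, determine when strictness holds for $k=2$, and extend the results to alphabets that vary from point to point.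
\end{abstract}

\section{The problem and the results}\label{sec:intro}

For a positive integer $k$ let $[k]=\{1,\dots,k\}$. A family $\mathcal A$ of sets is \emph{intersecting} if $A\cap B\ne\emptyset$ for all $A,B\in\mathcal A$; the case $A=B$ is included, so an intersecting family never contains $\emptyset$. It is \emph{trivial} if all its members share a common element. Let $\mathcal G$ be a finite family of sets. An intersecting subfamily of $\mathcal G$ of maximum size is called \emph{extremal}. The family $\mathcal G$ is \emph{EKR} if some extremal subfamily is trivial, and \emph{strictly EKR} if every extremal subfamily is trivial. The \emph{star} of an element $e$ is the family of all members of $\mathcal G$ that contain $e$. Stars are intersecting, so the largest star gives a lower bound for the size of an extremal subfamily. The EKR property says that this bound cannot be beaten, and the strict property says that nothing but a star attains it.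

For a finite set $F$ let $\mathcal S_{F,k}$ be the family of all sets of pairs $\{(x,a_x):x\in F\}$ with $a_x\in[k]$ for each $x\in F$. Its members are the \emph{signed sets} on $F$. A signed set $T\in\mathcal S_{F,k}$ is the same thing as a function $T\colon F\to[k]$ with domain $\operatorname{dom}T=F$, and two signed sets intersect exactly when they take the same value at some point of both domains. For a family $\mathcal F$ of finite sets put $\mathcal S_{\mathcal F,k}=\bigcup_{F\in\mathcal F}\mathcal S_{F,k}$. The following problem comes from~\cite{source}.

\medskip
\noindent\textbf{Problem.} \emph{Let $\mathcal F$ be a finite family of finite sets with at least one nonempty member, and let $k\ge2$. Prove or disprove: $\mathcal S_{\mathcal F,k}$ is EKR, and it is strictly EKR if $k>2$.}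
\medskip

The statement makes no assumption on the structure of $\mathcal F$, so whatever makes it true must come from the signs. Without signs it is false. For $k=1$ the family $\mathcal S_{\mathcal F,1}$ is a copy of $\mathcal F$, and if $\mathcal F$ is the \emph{triangle} $\{\{1,2\},\{1,3\},\{2,3\}\}$, then the whole family is intersecting with three members, while stars have two.

To see what the signs provide, identify $[k]$ with $\mathbb Z_k$ by taking residues, so that $\mathcal S_{F,k}=\mathbb Z_k^F$, and let $\mathbf 1$ denote the all-ones function on any domain. For $F\neq\emptyset$ the $k$ shifts $T,T+\mathbf 1,\dots,T+(k-1)\mathbf 1$ of a signed set $T$ on $F$ are pairwise disjoint, so an intersecting family contains at most one of them. Hence an intersecting subfamily of $\mathcal S_{F,k}$ has at most $k^{|F|-1}$ members, which is the size of a star. This settles the EKR property for one domain. It also shows why $k=2$ is excluded from strictness: the four functions $\{1,2,3\}\to\mathbb Z_2$ that take the value $1$ at least twice form an intersecting family of the maximum size $2^2$, and they have no common pair.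

For several domains, adding the bounds $k^{|F|-1}$ gives too much. The star of $(x,a)$ takes the full amount $k^{|F|-1}$ from each domain $F$ that contains $x$ and nothing from the others; for the triangle and $k=2$ it has $4$ members, while the bounds add up to $6$. An intersecting family may instead take a little from every domain, as the three constant functions with value $0$ on the sides of the triangle do. The question is whether such spreading can ever win. It cannot.

\begin{theorem}\label{thm:ekr}
Let $\mathcal F$ be a finite family of finite sets with at least one nonempty member, and let $k\ge2$. Then $\mathcal S_{\mathcal F,k}$ is EKR, and it is strictly EKR if $k>2$.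
\end{theorem}

The reason is a statement in which $\mathcal F$ does not appear. For a family $\mathcal A$ of signed sets let $\mathcal A_F$ be the set of its members with domain $F$. For $\lambda\colon X\to[0,\infty)$ and $F\subseteq X$ write $\lambda(F)=\sum_{x\in F}\lambda_x$; we call $\lambda$ a \emph{probability vector} if $\lambda(X)=1$.

\begin{theorem}\label{thm:frac}
Let $k\ge2$, let $X$ be a finite nonempty set, and let $\mathcal A\subseteq\bigcup_{F\subseteq X}\mathcal S_{F,k}$ be intersecting. There is a probability vector $\lambda$ on $X$ such that
\[
|\mathcal A_F|\le\lambda(F)\,k^{|F|-1}\qquad\text{for all }F\subseteq X\text{ simultaneously.}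
\]
\end{theorem}

The right-hand side is the expected number of members with domain $F$ in the star of $(x,a)$, when $x$ is chosen at random according to $\lambda$. So $\mathcal A$ is dominated on every domain by one mixture of stars, and a mixture cannot beat the best star, however the domains are weighted.

Accordingly, let $\mathcal F$ be as in Theorem~\ref{thm:ekr}, let $X=\bigcup_{F\in\mathcal F}F$, and fix weights $w_F>0$ for $F\in\mathcal F$. The \emph{weight} of $\mathcal A\subseteq\mathcal S_{\mathcal F,k}$ is $w(\mathcal A)=\sum_{F\in\mathcal F}w_F|\mathcal A_F|$. The star of $(x,a)$ in $\mathcal S_{\mathcal F,k}$ has weight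
\[
d(x)=\sum_{F\in\mathcal F,\ F\ni x}w_Fk^{|F|-1},
\]
and we put $M=\max_{x\in X}d(x)>0$. Call $x,y\in X$ \emph{twins} if they lie in exactly the same members of $\mathcal F$. This is an equivalence relation, and $d$ is constant on each twin class $C$. Every $F\in\mathcal F$ contains $C$ or is disjoint from it; for a fixed $x\in C$, it contains $C$ if and only if it contains $x$. A twin class therefore acts as a single point as far as $\mathcal F$ is concerned, and for $k=2$ the freedom seen above for one domain survives inside a class.

\begin{theorem}\label{thm:ext}
Let $k\ge2$. Every intersecting family $\mathcal A\subseteq\mathcal S_{\mathcal F,k}$ has $w(\mathcal A)\le M$. Moreover: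
\begin{itemize}
\item[(i)] If $k\ge3$, the intersecting families of weight $M$ are exactly the stars of the pairs $(x,a)$ with $d(x)=M$ and $a\in[k]$.
\item[(ii)] If $k=2$, they are exactly the families
\[
\{T\in\mathcal S_{\mathcal F,2}:\ \operatorname{dom}T\supseteq C,\ T|_C\in B\},
\]
where $C$ is a twin class with $d=M$ on $C$, and $B\subseteq\mathbb Z_2^C$ is any set containing exactly one element of each antipodal pair $\{b,b+\mathbf 1\}$.
\end{itemize}
\end{theorem}

Theorem~\ref{thm:ekr} follows on taking all weights equal to $1$. The star of $(x,1)$ with $d(x)=M$ is trivial and has the maximum size $M$, and for $k>2$ part (i) says that every extremal family is a star. For $k=2$, part (ii) decides strictness.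

\begin{corollary}\label{cor:two}
The family $\mathcal S_{\mathcal F,2}$ is strictly EKR if and only if every twin class $C$ on which $d(x)=\sum_{F\ni x}2^{|F|-1}$ attains its maximum has $|C|\le2$.
\end{corollary}

Section~\ref{sec:triangle} shows the method on the triangle. Theorem~\ref{thm:frac} is proved in Section~\ref{sec:frac}, and Theorem~\ref{thm:ext} and Corollary~\ref{cor:two} in Section~\ref{sec:ext}. Section~\ref{sec:mixed} extends the bound, and strictness, to the case where each point $x$ has its own alphabet $[k_x]$ (Theorem~\ref{thm:mixed}).

\section{Fourier analysis on $\mathbb Z_k^X$}\label{sec:fourier}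

Let $X$ be a finite nonempty set, $k\ge2$, $\omega=e^{2\pi i/k}$ and $Z=\mathbb Z_k^X$. The symbol $\mathbb E$ denotes the average over a uniformly random $z\in Z$, and $\langle f,g\rangle=\mathbb E[f\bar g]$ for $f,g\colon Z\to\mathbb C$. For $u\in\mathbb Z_k^X$ let $\operatorname{supp}u=\{x:u_x\ne0\}$ and define the character
\[
\chi_u(z)=\prod_{x\in X}\omega^{u_xz_x}.
\]
For $s\in\mathbb Z_k$ the sum $\sum_{t\in\mathbb Z_k}\omega^{st}$ is $k$ if $s=0$ and $0$ otherwise. Applying this in each coordinate shows that the $k^{|X|}$ characters are orthonormal, so they form a basis. We use the following consequences.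
\begin{itemize}
\item[(F1)] Every $f\colon Z\to\mathbb C$ is $f=\sum_u\hat f(u)\chi_u$ with $\hat f(u)=\langle f,\chi_u\rangle$, and $\mathbb E|f|^2=\sum_u|\hat f(u)|^2$ (Parseval's identity). Also $\hat f(0)=\mathbb Ef$.
\item[(F2)] For $F\subseteq X$ let $f_F(z)$ be the average of $f(y)$ over all $y\in Z$ with $y|_F=z|_F$. Then $f_F=\sum_{\operatorname{supp}u\subseteq F}\hat f(u)\chi_u$, because averaging over a coordinate $x\notin F$ kills $\chi_u$ if $u_x\ne0$ and leaves it unchanged if $u_x=0$.
\item[(F3)] If $f(z+\mathbf 1)=\omega f(z)$ for all $z$, then $\hat f(u)\neq0$ implies $\sum_xu_x=1$ in $\mathbb Z_k$. Indeed, $\chi_u(z+\mathbf 1)=\omega^{\sum_xu_x}\chi_u(z)$, so comparing coefficients gives $\hat f(u)(\omega^{\sum_xu_x}-\omega)=0$. Conversely, every linear combination of characters $\chi_u$ with $\sum_xu_x=1$ satisfies $f(z+\mathbf 1)=\omega f(z)$.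
\item[(F4)] If $k=2$, the characters take the values $\pm1$, so a real function has real Fourier coefficients.
\end{itemize}
We say that $z\in Z$ \emph{extends} a signed set $T$ if $z|_{\operatorname{dom}T}=T$.

\section{The triangle with two signs}\label{sec:triangle}

Let $k=2$, $X=\{1,2,3\}$, let $\mathcal F$ be the triangle, and let $\mathcal A\subseteq\mathcal S_{\mathcal F,2}$ be intersecting. We show that $|\mathcal A|\le4$.

The shift argument of Section~\ref{sec:intro} compares signed sets on one domain. To compare different domains we move to a space on which they all live, the cube $Z=\mathbb Z_2^3$. Let $U$ be the set of points of $Z$ that extend a member of $\mathcal A$. If $z$ extends $T\in\mathcal A$, $z+\mathbf 1$ extends $T'\in\mathcal A$ and $(x,a)\in T\cap T'$, then $z_x=a=z_x+1$, which is absurd. So $U$ contains no antipodal pair. Put $\chi_i(z)=(-1)^{z_i}$, and define $h\colon Z\to\{\pm1\}$ by $h=1$ on $U$, $h=-1$ on $U+\mathbf 1$, and $h=\chi_1$ on the remaining antipodal pairs. Then $h(z+\mathbf 1)=-h(z)$, so (F3) and (F1) give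
\[
h=a_1\chi_1+a_2\chi_2+a_3\chi_3+a\,\chi_1\chi_2\chi_3,\qquad a_1^2+a_2^2+a_3^2+a^2=1 .
\]
Averaging over $z_3$ leaves $h_{\{1,2\}}=a_1\chi_1+a_2\chi_2$, a function on the square $\mathbb Z_2^{\{1,2\}}$. If $T\in\mathcal A_{\{1,2\}}$, then $h=1$ at both extensions of $T$ and $h=-1$ at both extensions of $T+\mathbf 1$, so nothing cancels in the average: $h_{\{1,2\}}$ is $1$ at $T$ and $-1$ at $T+\mathbf 1$. Thus $h_{\{1,2\}}^2=1$ at $2|\mathcal A_{\{1,2\}}|$ of the four points of the square, and
\[
\tfrac24|\mathcal A_{\{1,2\}}|\le\mathbb E\,h_{\{1,2\}}^2=a_1^2+a_2^2 .
\]
The same argument applies to the sides $\{1,3\}$ and $\{2,3\}$ with the same function $h$. Each $a_i^2$ occurs for two sides, so $|\mathcal A|\le4(a_1^2+a_2^2+a_3^2)\le4$.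

The three domains compete for one unit of Fourier mass. For the star of $(1,0)$ we have $h=\chi_1$, and all the mass sits on the point $1$. For the three constant functions with value $0$, the set $U$ consists of the points with at least two zeros, and $h=\frac12(\chi_1+\chi_2+\chi_3-\chi_1\chi_2\chi_3)$, as one sees from the values $1,1,-1,-1$ at points with $0,1,2,3$ ones. The bound is $4\cdot\frac34=3$, and it is attained: the mass $a^2=\frac14$ is invisible from every side of the triangle, and this is the price of spreading. The domain $X$ itself does see $a^2$. To obtain one distribution on points that serves all domains, we share $a^2$ equally among the three points and put $\lambda_i=a_i^2+a^2/3$. The general proof follows this pattern, with $\pm1$ replaced by the $k$th roots of unity.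

\section{The fractional bound}\label{sec:frac}

Throughout this section $k$, $X$ and $\mathcal A$ are as in Theorem~\ref{thm:frac}, and $Z=\mathbb Z_k^X$. The first step encodes the intersection property in a labeling of $Z$ that is compatible with the shift.

\begin{lemma}\label{lem:label}
There is a function $c\colon Z\to\mathbb Z_k$ such that $c(z+\mathbf 1)=c(z)+1$ for all $z$, and
\begin{equation}\label{eq:label}
c(z)=j\quad\text{whenever $z$ extends an element of }\mathcal A_F+j\mathbf 1\text{ for some }F\subseteq X.
\end{equation}
\end{lemma}

\begin{proof}
Since $X\ne\emptyset$, each orbit of the map $z\mapsto z+\mathbf 1$ has exactly $k$ points. Suppose that $z-j\mathbf 1$ extends $T\in\mathcal A$ and $z-j'\mathbf 1$ extends $T'\in\mathcal A$. Choose $(x,a)\in T\cap T'$. Then $z_x-j=a=z_x-j'$, so $j=j'$. Hence each orbit contains at most one point that extends a member of $\mathcal A$. On an orbit with such a point $z_0$ put $c(z_0+j\mathbf 1)=j$. On all other orbits put $c(z)=z_{x_0}$, where $x_0\in X$ is fixed. Then $c(z+\mathbf 1)=c(z)+1$ on every orbit. If $z$ extends $T+j\mathbf 1$ with $T\in\mathcal A$, then $z_0=z-j\mathbf 1$ extends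 $T$, and $c(z)=j$.
\end{proof}

This is the only place in the proof of Theorem~\ref{thm:frac} where two members of $\mathcal A$ are compared. Now let $h=\omega^c$, so that $|h|=1$ everywhere and $h(z+\mathbf 1)=\omega h(z)$. By (F1) the numbers $|\hat h(u)|^2$ add up to $1$; this is why $c$ was defined also on the orbits that $\mathcal A$ does not touch. We want to turn this distribution on characters into a distribution on points by sharing the mass of $u$ among the points of $\operatorname{supp}u$. That is possible only if there is no mass at $u=0$. By (F3), $\hat h(u)\ne0$ forces $\sum_xu_x=1$, and $1\ne0$ in $\mathbb Z_k$ because $k\ge2$; so $u\neq0$. We may therefore define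
\begin{equation}\label{eq:lambda}
\lambda_x=\sum_{u:\ x\in\operatorname{supp}u}\frac{|\hat h(u)|^2}{|\operatorname{supp}u|}\qquad(x\in X),
\end{equation}
and $\lambda$ is a probability vector, since $\sum_x\lambda_x=\sum_{u\ne0}|\hat h(u)|^2=1$. The next lemma contains Theorem~\ref{thm:frac} and records what equality means.

\begin{lemma}\label{lem:bound}
For every $F\subseteq X$ we have $|\mathcal A_F|\le\lambda(F)k^{|F|-1}$. If $F\ne\emptyset$ and equality holds, then
\begin{itemize}
\item[(a)] every $u$ with $\hat h(u)\ne0$ has $\operatorname{supp}u\subseteq F$ or $\operatorname{supp}u\cap F=\emptyset$;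
\item[(b)] $h_F(z)=0$ whenever $z|_F\notin\bigcup_{j}(\mathcal A_F+j\mathbf 1)$.
\end{itemize}
\end{lemma}

\begin{proof}
For $F=\emptyset$ both sides are $0$. Let $F\ne\emptyset$ and $W=\bigcup_{j\in\mathbb Z_k}(\mathcal A_F+j\mathbf 1)\subseteq\mathbb Z_k^F$. By~\eqref{eq:label}, $c=j$ at every extension of an element of $\mathcal A_F+j\mathbf 1$. This has two consequences. First, the $k$ sets $\mathcal A_F+j\mathbf 1$ are pairwise disjoint, since an extension of a common element would have two labels; so $|W|=k|\mathcal A_F|$. Second, if $z|_F\in\mathcal A_F+j\mathbf 1$, then $h_F(z)$ is an average of numbers all equal to $\omega^j$, so $|h_F(z)|=1$. As $z|_F$ is uniform on $\mathbb Z_k^F$, (F2) and Parseval's identity give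
\begin{equation}\label{eq:chain}
\frac{k|\mathcal A_F|}{k^{|F|}}=\Pr[z|_F\in W]\le\mathbb E|h_F|^2=\sum_{\operatorname{supp}u\subseteq F}|\hat h(u)|^2\le\sum_{u\ne0}|\hat h(u)|^2\,\frac{|\operatorname{supp}u\cap F|}{|\operatorname{supp}u|}=\lambda(F).
\end{equation}
The last equality is \eqref{eq:lambda} summed over $x\in F$. In the second inequality, the terms with $\operatorname{supp}u\subseteq F$ are the same on both sides, and the others are nonnegative. If the two ends of~\eqref{eq:chain} are equal, then these other terms vanish, which is (a), and the points with $z|_F\notin W$ contribute nothing to $\mathbb E|h_F|^2$, which is (b).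
\end{proof}

\section{The extremal families}\label{sec:ext}

We prove Theorem~\ref{thm:ext}. Let $\mathcal A\subseteq\mathcal S_{\mathcal F,k}$ be intersecting, let $X=\bigcup_{F\in\mathcal F}F$, and let $c$, $h$, $\lambda$ be as in Section~\ref{sec:frac}. By Lemma~\ref{lem:bound} and an exchange of the order of summation,
\begin{equation}\label{eq:weight}
w(\mathcal A)\le\sum_{F\in\mathcal F}w_Fk^{|F|-1}\lambda(F)=\sum_{x\in X}\lambda_xd(x)\le M .
\end{equation}
This is the bound. Stars of pairs $(x,a)$ with $d(x)=M$ attain it. From now on let $w(\mathcal A)=M$. Since all weights are positive, equality in~\eqref{eq:weight} forces equality in Lemma~\ref{lem:bound} for each $F\in\mathcal F$, so (a) and (b) hold for every nonempty $F\in\mathcal F$. Equality also forces $d(x)=M$ whenever $\lambda_x>0$.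

\subsection{Reduction to one twin class}

Let $\hat h(u)\ne0$. By (a), each member of $\mathcal F$ contains all points of $\operatorname{supp}u$ or none, so the nonempty set $\operatorname{supp}u$ lies in one twin class. In the notation of (F2) this says that
\[
h=\sum_Ch_C,
\]
where $C$ runs over the twin classes. Each $h_C$ depends only on $z|_C$ and satisfies $h_C(z+\mathbf 1)=\omega h_C(z)$ by (F3). So far the mass of $\lambda$ could be divided among several classes with $d=M$. What rules this out is that $h$ has constant modulus, while the summands depend on disjoint sets of coordinates and each can be rotated independently of the others.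

\begin{lemma}\label{lem:one}
Let $C\subseteq X$ and let $f,g\colon Z\to\mathbb C$, where $f(z)$ depends only on $z|_C$, $g(z)$ depends only on $z|_{X\setminus C}$, and $g(z+\mathbf 1)=\omega g(z)$. If $k=2$, assume that $f$ and $g$ are real. If $|f+g|=1$ everywhere, then $f=0$ or $g=0$.
\end{lemma}

\begin{proof}
Suppose that $p=f(y)\ne0$ and $q=g(y')\ne0$. For $j\in\mathbb Z_k$ let $z$ agree with $y$ on $C$ and with $y'+j\mathbf 1$ on $X\setminus C$. Then $f(z)+g(z)=p+\omega^jq$, so
\[
1=|p+\omega^jq|^2=|p|^2+|q|^2+2\operatorname{Re}(p\bar q\,\omega^{-j}).
\]
Hence $\operatorname{Re}(p\bar q\,\omega^{-j})$ does not depend on $j$. Its sum over $j$ is $0$ because $\sum_j\omega^{-j}=0$, so it vanishes for every $j$. Taking $j=0$ gives $p\bar q=it$ with $t$ real. If $k=2$, then $p\bar q$ is real, so $p\bar q=0$. If $k\ge3$, taking $j=1$ gives $0=\operatorname{Re}(it\omega^{-1})=t\sin(2\pi/k)$, so again $p\bar q=0$. Both conclusions contradict $p,q\neq0$.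
\end{proof}

For $k=2$ the assumption that $f$ and $g$ are real cannot be omitted: $f=(-1)^{z_1}/\sqrt2$ and $g=i(-1)^{z_2}/\sqrt2$ have $|f+g|=1$. In our situation it holds by (F4), since $h=(-1)^c$ is real.

Since $h\neq0$, there is a twin class $C$ with $h_C\ne0$. Lemma~\ref{lem:one}, applied to $f=h_C$ and $g=\sum_{C'\ne C}h_{C'}$, gives $h=h_C$. Consequently $\lambda$ is supported on $C$ by~\eqref{eq:lambda}; some $x\in C$ has $\lambda_x>0$, so $d=M$ on $C$. As $j\mapsto\omega^j$ is injective on $\mathbb Z_k$, the label $c(z)$ depends only on $z|_C$, say $c(z)=c_C(z|_C)$. Put $B=c_C^{-1}(0)\subseteq\mathbb Z_k^C$. Since $c_C(b+\mathbf 1)=c_C(b)+1$, the set $B$ contains exactly one point of each orbit of $b\mapsto b+\mathbf 1$, and $|B|=k^{|C|-1}$. We claim that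
\begin{equation}\label{eq:shape}
\mathcal A=\{T\in\mathcal S_{\mathcal F,k}:\ \operatorname{dom}T\supseteq C,\ T|_C\in B\}.
\end{equation}
Let $F\in\mathcal F$. If $F\cap C=\emptyset$, then $\lambda(F)=0$, so $\mathcal A_F=\emptyset$. Otherwise $F\supseteq C$, and $h_F=h$ has modulus $1$ everywhere. By (b), every $T\in\mathbb Z_k^F$ lies in $\mathcal A_F+j\mathbf 1$ for some $j$, and by~\eqref{eq:label} this happens only for $j=c_C(T|_C)$. Hence $T\in\mathcal A_F$ if and only if $c_C(T|_C)=0$. This proves~\eqref{eq:shape}.

\subsection{Two signs}

For $k=2$ the orbits are the antipodal pairs, so \eqref{eq:shape} is the form stated in (ii). Conversely, let $C$ and $B$ be as in (ii). Two elements of $\mathbb Z_2^C$ that disagree everywhere are antipodal, so any two elements of $B$ agree somewhere. Hence any two members of the family in (ii) agree at a point of $C$, and the family is intersecting. For a fixed $x\in C$ its weight is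
\[
\sum_{F\supseteq C}w_F\,2^{|C|-1}\,2^{|F|-|C|}=\sum_{F\ni x}w_F2^{|F|-1}=d(x)=M .
\]
This proves (ii).

\begin{proof}[Proof of Corollary~\ref{cor:two}]
We apply Theorem~\ref{thm:ext}(ii) with all weights equal to $1$, and examine a twin class $C$ with $d=M$ on $C$. If $|C|=1$, then $B$ is a single point, and the family is a star. If $|C|=2$, then $B$ consists of two non-antipodal points of $\mathbb Z_2^C$; they agree in a coordinate, so the family is trivial. Let $|C|\ge3$. Pick distinct $x_1,x_2,x_3\in C$, and let $B$ be the set of all $b$ with at least two of $b_{x_1},b_{x_2},b_{x_3}$ equal to $1$. Passing from $b$ to $b+\mathbf 1$ replaces the number $m$ of ones among these three coordinates by $3-m$, so $B$ contains exactly one element of each antipodal pair. Take $F\in\mathcal F$ with $F\supseteq C$ and any $x\in F$. At least two of the $x_i$ differ from $x$; a function on $F$ with value $1$ at these two points belongs to the family, whatever its value at $x$. So the members with domain $F$ have no common pair, and this extremal family is not trivial.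
\end{proof}

\subsection{At least three signs}

For $k\ge3$ a set with one point in each orbit need not be intersecting: $\{(0,0),(1,2),(2,1)\}\subseteq\mathbb Z_3^2$ is an example. The set $B$ in~\eqref{eq:shape} is intersecting, however. Take $F\in\mathcal F$ with $F\supseteq C$, which exists because $C\subseteq X$, and let $R$, $R'$ be the constant functions $0$ and $1$ on $F\setminus C$. For $b,b'\in B$ the signed sets $b\cup R$ and $b'\cup R'$ belong to $\mathcal A$ and agree nowhere on $F\setminus C$, so $b$ and $b'$ agree somewhere on $C$.

It remains to treat a single domain, and here the shift has nothing more to say, since it uses only the disjointness of $b$ and $b+j\mathbf 1$. For $k\ge3$ there are many more pairs that agree nowhere. We use them all, by means of the random step that changes every coordinate.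

\begin{lemma}\label{lem:single}
Let $k\ge3$ and $n\ge1$, and let $B\subseteq\mathbb Z_k^n$ be a set with $|B|=k^{n-1}$ in which any two elements agree in some coordinate. Then $B=\{b:b_i=a\}$ for some $i$ and $a$.
\end{lemma}

\begin{proof}
Let $z$ be uniform on $\mathbb Z_k^n$ and, given $z$, let the coordinates $z_i'$ be independent and uniform on $\mathbb Z_k\setminus\{z_i\}$. Put $(Pg)(z)=\mathbb E[g(z')\mid z]$. For $s\ne0$ we have $\sum_{t\ne z_i}\omega^{st}=-\omega^{sz_i}$, so $\mathbb E[\omega^{sz_i'}\mid z]=-\omega^{sz_i}/(k-1)$. By independence, $P\chi_u=\theta^{|\operatorname{supp}u|}\chi_u$ with $\theta=-1/(k-1)$.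

Let $f$ be the indicator function of $B$. Then $\hat f(0)=\mathbb Ef=1/k$ and $\sum_u|\hat f(u)|^2=\mathbb Ef^2=1/k$. Since $z$ and $z'$ agree nowhere, $\langle f,Pf\rangle=\Pr[z\in B,\ z'\in B]=0$. As $\theta^s\ge\theta$ for all $s\ge1$,
\[
0=\sum_u\theta^{|\operatorname{supp}u|}|\hat f(u)|^2\ \ge\ \frac1{k^2}+\theta\sum_{u\ne0}|\hat f(u)|^2=\frac1{k^2}-\frac1{k-1}\Big(\frac1k-\frac1{k^2}\Big)=0 .
\]
So equality holds. For $k\ge3$ we have $|\theta|<1$, hence $\theta^s>\theta$ for $s\ge2$, and therefore $\hat f(u)=0$ whenever $|\operatorname{supp}u|\ge2$. By (F2), $f(z)=\frac1k+\sum_i\varphi_i(z_i)$, where $\varphi_i(z_i)=f_{\{i\}}(z)-\frac1k$ is real. Suppose that $\varphi_i$ takes values $\alpha<\alpha'$ and $\varphi_j$ takes values $\beta<\beta'$, with $i\ne j$. Fixing the other coordinates, we see that $f$ takes the three values $\alpha+\beta<\alpha+\beta'<\alpha'+\beta'$ plus a constant, which an indicator function cannot do. So at most one $\varphi_i$ is nonconstant, and $B=\{b:b_i\in D\}$ for some $i$ and some $D\subseteq\mathbb Z_k$. Finally $|D|k^{n-1}=|B|=k^{n-1}$ gives $|D|=1$.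
\end{proof}

For $k=2$ the random step is the shift itself, $\theta=-1$, and $\theta^s=\theta$ for every odd $s$. The mass may then sit on any odd level, as it does for the function $h=\frac12(\chi_1+\chi_2+\chi_3-\chi_1\chi_2\chi_3)$ of Section~\ref{sec:triangle}.

By Lemma~\ref{lem:single}, $B=\{b\in\mathbb Z_k^C:b_x=a\}$ for some $x\in C$ and $a\in\mathbb Z_k$. A member of $\mathcal F$ contains $C$ if and only if it contains $x$, so \eqref{eq:shape} says that $\mathcal A$ is the star of $(x,a)$, and $d(x)=M$. This proves (i) and completes the proof of Theorem~\ref{thm:ext}.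

\section{Mixed alphabets}\label{sec:mixed}

Let $X$ be a finite nonempty set and $\mathbf k=(k_x)_{x\in X}$ with integers $k_x\ge2$. For $F\subseteq X$ let $\mathcal S_{F,\mathbf k}$ be the set of functions $T$ on $F$ with $T(x)\in[k_x]$, viewed as sets of pairs, and let $N_F=|\mathcal S_{F,\mathbf k}|=\prod_{x\in F}k_x$. For a family $\mathcal F$ of subsets of $X$ with union $X$ and weights $w_F>0$, put $\mathcal S_{\mathcal F,\mathbf k}=\bigcup_{F\in\mathcal F}\mathcal S_{F,\mathbf k}$ and define $w(\mathcal A)$ as before. The star of $(x,a)$ now has weight $d(x)=\sum_{F\ni x}w_FN_F/k_x$, and $M=\max_xd(x)$.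

\begin{theorem}\label{thm:mixed}
If $\mathcal A\subseteq\bigcup_{F\subseteq X}\mathcal S_{F,\mathbf k}$ is intersecting, there is a probability vector $\lambda$ on $X$ with
\[
|\mathcal A_F|\le N_F\sum_{x\in F}\frac{\lambda_x}{k_x}\qquad\text{for all }F\subseteq X.
\]
Hence the maximum weight of an intersecting subfamily of $\mathcal S_{\mathcal F,\mathbf k}$ is $M$, attained by a star. If all $k_x\ge3$, every intersecting subfamily of weight $M$ is a star.
\end{theorem}

The proof of Lemma~\ref{lem:label} does not carry over: comparing two shifts at a common pair $(x,a)$ gives only $j\equiv j'\pmod{k_x}$, and the modulus depends on $x$. We reduce to Theorem~\ref{thm:frac} with $k=2$ instead. Compressions first make all intersections happen at the value $1$. After that only the distinction between $1$ and the other values matters, and this is a two-letter alphabet.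

\subsection{Compression}

Fix $x\in X$ and $2\le a\le k_x$. Let $\delta(T)=(T\setminus\{(x,a)\})\cup\{(x,1)\}$ if $(x,a)\in T$, and $\delta(T)=T$ otherwise. For a family $\mathcal A$, call $T\in\mathcal A$ \emph{moved} if $\delta(T)\notin\mathcal A$, and let $\Delta(\mathcal A)=\Delta_{x,a}(\mathcal A)$ be obtained from $\mathcal A$ by replacing each moved $T$ by $\delta(T)$.
\begin{itemize}
\item[(C1)] A member of $\Delta(\mathcal A)\setminus\mathcal A$ has the form $\delta(S)$ with $(x,a)\in S\in\mathcal A$, and it contains $(x,1)$. This holds because a moved set $S$ has $\delta(S)\neq S$.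
\item[(C2)] $|\Delta(\mathcal A)_F|=|\mathcal A_F|$ for all $F$, since $\delta$ preserves domains, is injective on the sets containing $(x,a)$, and sends moved sets outside $\mathcal A$.
\item[(C3)] If $(x,a)\in T\in\Delta(\mathcal A)$, then $T\in\mathcal A$ and $\delta(T)\in\mathcal A$, since no image under $\delta$ contains $(x,a)$, so that $T$ is an unmoved member of $\mathcal A$.
\item[(C4)] $\delta(T)\in\Delta(\mathcal A)$ for every $T\in\mathcal A$. For moved $T$ this is the definition. For unmoved $T$, the set $\delta(T)$ lies in $\mathcal A$ and is fixed by $\delta$, hence unmoved.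
\end{itemize}
After $\Delta_{x,a}$, no two members should depend on the pair $(x,a)$ in order to intersect, and later compressions must not undo this. The next lemma keeps track of the set $V$ of pairs already dealt with.

\begin{lemma}\label{lem:compress}
Let $V$ be a set of pairs with second entry at least $2$. If $T\cap T'\not\subseteq V$ for all $T,T'\in\mathcal A$, then $T\cap T'\not\subseteq V\cup\{(x,a)\}$ for all $T,T'\in\Delta(\mathcal A)$.
\end{lemma}

\begin{proof}
Suppose that $T,T'\in\Delta(\mathcal A)$ and $T\cap T'\subseteq V\cup\{(x,a)\}$. In particular $(x,1)\notin T\cap T'$, so by (C1) at least one of the two sets, say $T'$, lies in $\mathcal A$.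

Let $T\in\mathcal A$. Then $T\cap T'\not\subseteq V$, so $(x,a)\in T\cap T'$. By (C3), $\delta(T)\in\mathcal A$, and $\delta(T)\cap T'=(T\cap T')\setminus\{(x,a)\}\subseteq V$, contrary to the hypothesis.

Let $T\notin\mathcal A$. By (C1), $T=\delta(S)$ with $(x,a)\in S\in\mathcal A$ and $(x,1)\in T$. Then $(x,1)\notin T'$, so $T\cap T'$ contains no pair with first entry $x$, and $T\cap T'\subseteq V$. The sets $S$ and $T$ differ only at $x$. If $(x,a)\notin T'$, then $S\cap T'=T\cap T'\subseteq V$. If $(x,a)\in T'$, then $\delta(T')\in\mathcal A$ by (C3), and $S\cap\delta(T')=T\cap T'\subseteq V$, because $S$ and $\delta(T')$ take the different values $a$ and $1$ at $x$. Either case contradicts the hypothesis.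
\end{proof}

Let $\mathcal A$ be intersecting, and apply the compressions for all pairs $(x,a)$ with $a\ge2$, one after another, obtaining $\mathcal A=\mathcal A^0,\mathcal A^1,\dots,\mathcal A^m=\mathcal A^*$. The hypothesis of Lemma~\ref{lem:compress} holds for $\mathcal A^0$ with $V=\emptyset$, and each step adds one pair to $V$. So every $\mathcal A^i$ is intersecting, $|\mathcal A^i_F|=|\mathcal A_F|$ for all $F$ by (C2), and any two members of $\mathcal A^*$ share a pair $(y,1)$. Thus
\[
\mathcal J=\{T^{-1}(1):T\in\mathcal A^*\}
\]
is an intersecting family of subsets of $X$.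

\subsection{The bound}

Let $\mathcal A'$ be the family of all $T\in\bigcup_{G\subseteq X}\mathcal S_{G,2}$ with $T^{-1}(1)\in\mathcal J$. It is intersecting. Since $T\mapsto T^{-1}(1)$ is a bijection from $\mathcal S_{G,2}$ to the power set $2^G$, we have $|\mathcal A'_G|=|\mathcal J\cap2^G|$. Theorem~\ref{thm:frac} with $k=2$ yields a probability vector $\lambda$ with
\begin{equation}\label{eq:J}
|\mathcal J\cap2^G|\le\tfrac12\lambda(G)\,2^{|G|}\qquad\text{for all }G\subseteq X.
\end{equation}
Fix $F\subseteq X$. If $T$ is uniform on $\mathcal S_{F,\mathbf k}$, then $T^{-1}(1)$ contains each $x\in F$ independently with probability $1/k_x$, whereas \eqref{eq:J} concerns uniformly random subsets. The two are linked by sampling in two rounds. Let $G\subseteq F$ contain each $x\in F$ independently with probability $2/k_x$, which is at most $1$ because $k_x\ge2$, and let $Q$ be a uniformly random subset of $G$. Then $Q$ has the same distribution as $T^{-1}(1)$, and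
\begin{equation}\label{eq:mixed}
\frac{|\mathcal A_F|}{N_F}=\Pr[T\in\mathcal A^*]\le\Pr[Q\in\mathcal J]=\mathbb E_G\frac{|\mathcal J\cap2^G|}{2^{|G|}}\le\mathbb E_G\,\tfrac12\lambda(G)=\sum_{x\in F}\frac{\lambda_x}{k_x}.
\end{equation}
The averaging over $G$ needs one vector $\lambda$ for all $G$, which is what Theorem~\ref{thm:frac} provides. This proves the first assertion. For $\mathcal A\subseteq\mathcal S_{\mathcal F,\mathbf k}$, multiplying by $w_FN_F$ and summing over $F\in\mathcal F$ gives $w(\mathcal A)\le\sum_x\lambda_xd(x)\le M$, and a star with $d(x)=M$ attains the bound.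

\subsection{Strictness}

Let all $k_x\ge3$, and let $\mathcal A\subseteq\mathcal S_{\mathcal F,\mathbf k}$ be intersecting with $w(\mathcal A)=M$. All $\mathcal A^i$ lie in $\mathcal S_{\mathcal F,\mathbf k}$ and have weight $M$. Note that a trivial family of weight $M$ is a star: it is contained in a star, that star has weight at most $M$, and the weights are positive.

We first show that $\mathcal A^*$ is a star. Equality holds in~\eqref{eq:mixed} for every $F\in\mathcal F$. Since $0<2/k_x<1$, every $G\subseteq F$ has positive probability, so equality holds in~\eqref{eq:J} whenever $G\subseteq F\in\mathcal F$. Choose $x$ with $\lambda_x>0$; it lies in some $F\in\mathcal F$. Taking $G=\{x\}$ gives $|\mathcal J\cap\{\emptyset,\{x\}\}|=\lambda_x>0$. As $\emptyset\notin\mathcal J$, we get $\{x\}\in\mathcal J$, so every member of $\mathcal J$ contains $x$. Hence every member of $\mathcal A^*$ contains $(x,1)$, and $\mathcal A^*$ is a star. The following lemma, applied to $\mathcal A^{m-1},\dots,\mathcal A^0$ in turn, then shows that $\mathcal A$ is a star and completes the proof of Theorem~\ref{thm:mixed}.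

\begin{lemma}\label{lem:undo}
Let all $k_v\ge3$, and let $\mathcal B\subseteq\mathcal S_{\mathcal F,\mathbf k}$ be intersecting of weight $M$. If $\Delta_{x,a}(\mathcal B)$ is a star, then $\mathcal B$ is a star.
\end{lemma}

\begin{proof}
Let $\Delta(\mathcal B)$ be the star of $(y,b)$. It suffices to show that $\mathcal B$ is trivial. By (C4), $(y,b)\in\delta(T)$ for every $T\in\mathcal B$. If $y\ne x$, or if $y=x$ and $b\notin\{1,a\}$, this means that $(y,b)\in T$, and $\mathcal B$ is trivial. The case $(y,b)=(x,a)$ cannot occur, because $\mathcal B\neq\emptyset$ and no image under $\delta$ contains $(x,a)$.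

Let $(y,b)=(x,1)$. Then every $T\in\mathcal B$ contains $(x,1)$ or $(x,a)$, and we must show that the choice is the same for all $T$. Consider the functions $R\in\mathcal S_{F\setminus\{x\},\mathbf k}$ with $x\in F\in\mathcal F$. For such an $R$, exactly one of $R_1=R\cup\{(x,1)\}$ and $R_a=R\cup\{(x,a)\}$ lies in $\mathcal B$. Indeed, $R_1\in\Delta(\mathcal B)$, so if $R_1\notin\mathcal B$, then $R_a\in\mathcal B$ by (C1). If both were in $\mathcal B$, then $R_a$ would be unmoved and would lie in $\Delta(\mathcal B)$, although $(x,1)\notin R_a$. Call the corresponding value, $1$ or $a$, the \emph{color} of $R$. If $R\cap R'=\emptyset$, the two corresponding members of $\mathcal B$ can meet only at $x$, so $R$ and $R'$ have the same color. Now let $R,R'$ be arbitrary. Define $R''$ on $\operatorname{dom}R$ by choosing $R''(v)\in[k_v]$ different from $R(v)$ and, if $v\in\operatorname{dom}R'$, from $R'(v)$; this is possible since $k_v\ge3$. Then $R''$ is one of the functions under consideration, and it is disjoint from both $R$ and $R'$, so all three have the same color. Hence all colors agree, and all members of $\mathcal B$ contain $(x,1)$ or all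 contain $(x,a)$.
\end{proof}

\begin{remark}
Both uses of $k_x\ge3$ are needed. Take all $k_x=2$ and $\mathcal F=\{\{1,2,3\}\}$, so that $M=4$ for unit weight, and write functions as words. The family $\{111,112,121,211\}$ is fixed by every compression and is not a star; here $G=F$ with probability $1$, and $\mathcal J$ contains no singleton. The family $\{111,122,212,221\}$ is intersecting, since distinct words differ in exactly two places, and it is not a star, but $\Delta_{1,2}$ turns it into the star $\{111,122,112,121\}$; so Lemma~\ref{lem:undo} fails as well.
\end{remark}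

\begin{remark}
If $k_x=k$ for all $x$, then $N_F/k_x=k^{|F|-1}$. So this section derives Theorem~\ref{thm:frac} for every $k$ from its case $k=2$, and it gives a second proof of Theorem~\ref{thm:ext}(i) that does not use Lemmas~\ref{lem:one} and~\ref{lem:single}.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Some set intersection theorems of extremal type},
\texttt{https://core.ac.uk/download/228376743.pdf}.

\end{thebibliography}
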